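# Self-normalizing subgroups, weights, and counting classes of $\pi'$-elements: the group $A_5\wr C_p$

## 1. The theorem on $A_5\wr C_p$ and what its terms mean

**Theorem 1.** Let $p\ge 7$ be a prime, let $\pi$ be a set of primes with $\{2,3,5\}\subseteq\pi$ and $p\notin\pi$, and let $G=A_5\wr C_p$. Then $G$ is $\pi$-separable, it has exactly $l(G)=p$ conjugacy classes of $\pi'$-elements, and
$$\sum_{P}\mu(P)\,k^0(N_G(P)/P)=p+\Bigl(p-\tfrac1p\Bigr)(2p-3)!!\ \neq\ p ,$$
where $P$ runs through the $\pi$-subgroups of $G$ up to conjugation. For $p=7$ the sum is $7+\frac{48}{7}\cdot 10395=71287$.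

Now the terms. All groups are finite and $\pi$ is a set of primes. A $\pi$-group is a group whose order has all its prime divisors in $\pi$; a $\pi'$-element is an element whose order is divisible by no prime of $\pi$. A group is $\pi$-separable if it has a normal series in which each factor is a $\pi$-group or a $\pi'$-group. In Theorem 1 the base group $A_5^p$ is a $\pi$-group, since $|A_5|=60$, and the quotient has order $p\notin\pi$; so $G$ is $\pi$-separable. We write $l(G)$ for the number of conjugacy classes of $\pi'$-elements.

**Definition (defect zero).** A character $\chi\in\operatorname{Irr}(G)$ has $\pi$-defect $0$ if $|G|/\chi(1)$ is a $\pi'$-number. The number of these characters is $k^0(G)$.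

For $G=S_3$ the character of degree $2$ has $|G|/\chi(1)=3$, so it has $\{2\}$-defect $0$, and $k^0(S_3)=1$ for $\pi=\{2\}$. For $\pi=\{3\}$ and for $\pi=\{2,3\}$ we get $k^0(S_3)=0$. If $G$ is a $\pi'$-group, every irreducible character counts. If $G$ is a $\pi$-group, we need $\chi(1)=|G|$, and since $\chi(1)^2\le|G|$ this forces $G=1$.

**Definition (weight).** A subgroup $Q\le P$ is self-normalizing if $N_P(Q)=Q$. The weight of $P$ is defined recursively by $\mu(P)=1-\sum_Q\mu(Q)$, where $Q$ runs over the proper self-normalizing subgroups of $P$ up to conjugation in $P$; in particular $\mu(1)=1$.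

The weight depends only on the isomorphism type of $P$. Moving the sum to the other side, for every group $P$,
$$\sum_{[Q]:\ Q\le P,\ N_P(Q)=Q}\mu(Q)=1, \tag{1}$$
a sum over $P$-classes in which $Q=P$ is included. This identity is all we will ever use about $\mu$.

**The conjecture being tested.** Put $\mathrm{RHS}(G)=\sum_P\mu(P)\,k^0(N_G(P)/P)$, with $P$ running through the $\pi$-subgroups of $G$ up to conjugation. Navarro and Sambale proved that if $G$ is $\pi$-separable with solvable Hall $\pi$-subgroups, then $l(G)=\sum_P k^0(N_G(P)/P)$, where $P$ runs through the nilpotent $\pi$-subgroups up to conjugation; for $\pi=\{p\}$ this is Alperin's weight conjecture for $p$-solvable groups. They conjectured that for every $\pi$-separable group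
$$l(G)=\mathrm{RHS}(G). \tag{2}$$
The problem is posed in "Things left to prove Characters and Blocks of Finite Groups", https://brauersuzuki.github.io/talks/valencia.pdf. Theorem 1 says that the conjecture is false: for $A_5\wr C_7$ and $\pi=\{2,3,5\}$ the two sides are $7$ and $71287$. If $\pi\supseteq\{2,3,5\}$ is not the set of all primes, pick any prime $p\notin\pi$; then $p\geq 7$, and Theorem 1 gives a failure for that $\pi$.

We shall also prove two theorems about where (2) does hold. A **Carter subgroup** of a group is a nilpotent self-normalizing subgroup. A **normal $\pi$-complement** of $G$ is a normal $\pi'$-subgroup $K$ with $G/K$ a $\pi$-group. We say that $G$ has **$\pi'$-length $\le1$** if it has normal subgroups $M_1\le L$ with $M_1$ and $G/L$ $\pi$-groups and $L/M_1$ a $\pi'$-group. Groups with a normal $\pi$-complement have this property (take $M_1=1$, $L=K$), and so does the group of Theorem 1 (take $M_1=A_5^p$, $L=G$).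

**Theorem 2.** (a) If $G$ has a normal $\pi$-complement, then (2) holds for $G$.

(b) If $G$ has $\pi'$-length $\le1$ and every $\pi$-subgroup of $G$ has a Carter subgroup, then (2) holds for $G$. In this case it reads $l(G)=\sum_{P\text{ nilpotent}}k^0(N_G(P)/P)$.

**Theorem 3.** Let $\pi$ be a set of primes, not the set of all primes. The following are equivalent:

1. formula (2) holds for all $\pi$-separable groups of $\pi'$-length $\le1$;
2. every $\pi$-group has a Carter subgroup;
3. for all $\pi$-groups $P$: $\mu(P)=1$ if $P$ is nilpotent, and $\mu(P)=0$ otherwise.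

If they fail, then for every prime $p\notin\pi$ there is a counterexample $G$ to (2) with a normal Hall $\pi$-subgroup of index $p$.

If $\pi$ is the set of all primes, (2) is trivially true: $l(G)=1$, and $k^0(N_G(P)/P)$ is $1$ if $N_G(P)=P$ and $0$ otherwise, so (2) is (1). Theorem 3 does not say that condition 2 implies (2) for $\pi$-separable groups of larger $\pi'$-length; the negative direction of course applies to the class of all $\pi$-separable groups.

Conventions: automorphisms act on the right, $x\mapsto x^\alpha$, and $\operatorname{inn}(y)$ is the map $x\mapsto x^y=y^{-1}xy$. Hence $\alpha\operatorname{inn}(y)\alpha^{-1}=\operatorname{inn}(y^{\alpha^{-1}})$ and $\alpha^{-1}\operatorname{inn}(y)\alpha=\operatorname{inn}(y^{\alpha})$.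

## 2. Weights and formula (2) for small groups

A nilpotent group has no proper self-normalizing subgroup, because normalizers grow. So $\mu(P)=1$ for nilpotent $P$. In $S_3$ the proper self-normalizing subgroups are the conjugates of $C_2$, so $\mu(S_3)=1-1=0$. In the same way $\mu(D_{10})=0$, and $\mu(A_4)=0$ because only $C_3$ counts. In $S_4$ the proper self-normalizing classes are those of $D_8$ and $S_3$, so $\mu(S_4)=1-1-0=0$.

**Lemma 1.** If $P$ is solvable, then $\mu(P)=1$ if $P$ is nilpotent and $\mu(P)=0$ otherwise.

*Proof.* Induct on $|P|$. The nilpotent case is done. If $P$ is not nilpotent, then by induction the sum of $\mu(Q)$ over the proper self-normalizing classes is the number of classes of nilpotent self-normalizing subgroups of $P$. By Carter's theorem a solvable group has exactly one class of these, so $\mu(P)=1-1=0$. ∎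

We check (2) for $G=S_3$. If $\pi=\{2\}$, then $l=2$; the subgroup $1$ contributes $k^0(S_3)=1$ and $C_2$ contributes $k^0(1)=1$. If $\pi=\{3\}$, then $l=2$; the subgroup $1$ contributes $0$ and $C_3$ contributes $k^0(C_2)=2$. If $\pi=\{2,3\}$, then $l=1$; only $C_2$ contributes, namely $1$.

**The group $A_5$.** All proper subgroups of $A_5$ are solvable. The nilpotent ones are isomorphic to $1,C_2,C_3,C_5,V_4$, with normalizers $A_5,V_4,S_3,D_{10},A_4$. None is self-normalizing, so
$$A_5\text{ has no Carter subgroup.}$$
The proper self-normalizing subgroups are, up to conjugation, $S_3$, $D_{10}$, $A_4$, all of weight $0$. Hence $\mu(A_5)=1$, although $A_5$ is not nilpotent. Recall also that $Z(A_5)=1$ and $|\operatorname{Out}(A_5)|=2$.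

## 3. Reduction modulo a normal $\pi$-subgroup and the number $F$

For $\pi$-separable groups a sensible plan is induction: take a normal $\pi$-subgroup $M$ and show that neither side of (2) changes on passing to $G/M$. The left side behaves well.

**Lemma 2.** If a group $X$ has a normal $\pi$-subgroup $Y\ne1$, then $k^0(X)=0$.

*Proof.* Let $\chi\in\operatorname{Irr}(X)$ have $\pi$-defect $0$ and let $\theta\in\operatorname{Irr}(Y)$ lie under $\chi$. The integer $\chi(1)/\theta(1)$ divides $|X:Y|$ (Isaacs, *Character Theory*, 11.29). So $|X|/\chi(1)$ is $|Y|/\theta(1)$ times an integer, and $|Y|/\theta(1)$ divides a $\pi'$-number. It also divides $|Y|$, so it is a $\pi$-number. Hence it is $1$ and $\theta(1)=|Y|$. As $\theta(1)^2\le|Y|$, we get $Y=1$, a contradiction. ∎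

**Lemma 3.** If $M\trianglelefteq G$ is a $\pi$-group, then $l(G)=l(G/M)$.

*Proof.* Images of $\pi'$-elements are $\pi'$-elements, and a $\pi'$-element $gM$ of $G/M$ is the image of the $\pi'$-part of $g$. So it is enough to show that $\pi'$-elements $x,y$ with conjugate images are conjugate. Replacing $x$ by a conjugate, assume $xM=yM$. Then $\langle x\rangle$ and $\langle y\rangle$ are complements of $M$ in $M\langle x\rangle$. By Schur–Zassenhaus (the quotient is cyclic, so conjugacy of complements is elementary) they are conjugate in $M\langle x\rangle=\langle x\rangle M$, hence by some $u\in M$: $\langle x\rangle^u=\langle y\rangle$. Now $x^u$ and $y$ both lie in $\langle y\rangle$, they are congruent modulo $M$, and $\langle y\rangle\cap M=1$. So $x^u=y$. ∎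

What about the right side? The next lemma computes it in the simplest case, a normal $\pi$-subgroup of prime index.

**Lemma 4.** Let $Y\trianglelefteq G$ be a $\pi$-group with $|G:Y|=p$ a prime not in $\pi$. Let $F=\sum\mu(Q)$ over the $G$-invariant $Y$-classes $[Q]$ of self-normalizing subgroups $Q$ of $Y$. Then $l(G)=p$ and
$$\mathrm{RHS}(G)-p=\Bigl(p-\frac1p\Bigr)(F-1). \tag{3}$$

*Proof.* By Lemma 3, $l(G)=l(C_p)=p$. The image of a $\pi$-subgroup in $G/Y$ is trivial, so all $\pi$-subgroups lie in $Y$. Let $Q\le Y$. The group $N_Y(Q)=N_G(Q)\cap Y$ is normal in $N_G(Q)$. If $Q<N_Y(Q)$, then $N_Y(Q)/Q$ is a nontrivial normal $\pi$-subgroup of $N_G(Q)/Q$ and $k^0(N_G(Q)/Q)=0$ by Lemma 2.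

Suppose $N_Y(Q)=Q$. Then $N_G(Q)/Q=N_G(Q)/(N_G(Q)\cap Y)$ embeds in $G/Y\cong C_p$. It is an abelian $\pi'$-group, so $k^0(N_G(Q)/Q)=|N_G(Q)/Q|\in\{1,p\}$. The value is $p$ exactly when $N_G(Q)Y=G$, that is, when every $G$-conjugate of $Q$ is a $Y$-conjugate, that is, when $[Q]$ is $G$-invariant. If $[Q]$ is not invariant, the $G$-class of $Q$ is a union of $p$ distinct $Y$-classes, all of the same weight, because $G/Y$ has order $p$ and acts on the set of $Y$-classes. By (1) for $Y$, the weights of the non-invariant $Y$-classes sum to $1-F$. Therefore $\mathrm{RHS}(G)=pF+\frac1p(1-F)$, which is (3). ∎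

This shows exactly where the inductive plan stops. For $M=Y$ the quotient has $\mathrm{RHS}(C_p)=p$, so $\mathrm{RHS}$ is unchanged if and only if $F=1$. Identity (1) gives the value $1$ for the sum over all classes; we need it for the sum over the $G$-invariant classes. If $Y$ is solvable there is no trouble: by Lemma 1 the only classes of nonzero weight are those of Carter subgroups, there is just one, it has weight $1$, and being unique it is invariant. So $F=1$. When $Y$ has no Carter subgroup, the weight may be spread over several classes, and an automorphism may move some of them.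

So we want a $Y$ without a Carter subgroup and an automorphism of order $p$ that moves classes. With $Y=A_5^n$ and $p\ge7$ we need $n\ge p$: since $\operatorname{Aut}(A_5^n)\cong S_5\wr S_n$ has order $120^n\,n!$, an element of order $p$ acts trivially on $A_5^n$ when $n<p$, all classes are then invariant, $F=1$, and (2) holds for $A_5^n\times C_p$. The first candidate is the cyclic shift on $A_5^p$. To compute $F$ we need all self-normalizing subgroups of nonzero weight in $A_5^n$.

A preview. In $A_5\times A_5$ these will be the whole group and two classes of diagonal copies of $A_5$ (twisted by an inner or by an outer automorphism), each of weight $1$. So $\mu(A_5^2)=1-2=-1$: weights can be negative.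

## 4. Self-normalizing subgroups of $A_5^n$ and their weights

**Lemma 5.** Let $S$ be nonabelian simple and $I$ a finite set.

(i) Every normal subgroup of $S^I$ is the product of some of the factors. In particular every nontrivial quotient of $S^I$ is nonsolvable.

(ii) Let $D\le S^I$ be subdirect, i.e. project onto every factor. Then there are a partition $\Lambda$ of $I$ and $\alpha_i\in\operatorname{Aut}(S)$ with
$$D=\prod_{\lambda\in\Lambda}D_\lambda,\qquad D_\lambda=\{(x^{\alpha_i})_{i\in\lambda}:x\in S\}. \tag{4}$$
The partition $\Lambda$ is determined by $D$.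

*Proof.* (i) Let $R\trianglelefteq S^I$ contain an element whose $i$-th coordinate is $x\ne1$. Commutators with the $i$-th factor $S_i$ lie in $R\cap S_i$, and they are not all trivial, since $x\notin Z(S)=1$. As $S_i$ is simple, $S_i\le R$. So $R$ is the product of the factors on which it projects nontrivially.

(ii) Let $K_i$ be the kernel of the $i$-th coordinate $D\to S$, and put $i\sim i'$ if $K_i=K_{i'}$. Let $\Lambda$ be the set of classes. Within a class $\lambda$ any two coordinates determine each other through an automorphism of $S$, so the image of $D$ in $S^\lambda$ is of the form $D_\lambda$. It remains to see that $D\to\prod_\lambda D_\lambda$ is onto. Let $K_1,\dots,K_k$ be the distinct kernels. We show by induction on $k$ that $D/(K_1\cap\dots\cap K_k)\cong S^k$ via the natural map to $\prod_j D/K_j$. Let $L=K_1\cap\dots\cap K_{k-1}$. If $L\not\le K_k$, then $LK_k=D$ as $D/K_k$ is simple, and $D/(L\cap K_k)\cong D/L\times D/K_k$. If $L\le K_k$, then $K_k/L$ is a maximal normal subgroup of $D/L\cong S^{k-1}$; by (i) it is the kernel of one coordinate, so $K_k=K_j$ for some $j<k$, a contradiction.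 Finally, for a group of the form (4), $K_i=K_{i'}$ exactly when $i,i'$ are in the same block, so $D$ determines $\Lambda$. ∎

We call a group of the form (4) a product of diagonals for $\Lambda$. It is isomorphic to $S^{|\Lambda|}$.

**Lemma 6.** (i) Let $X$ be a group with $Z(X)=1$, $\lambda$ a finite nonempty set and $\alpha_i\in\operatorname{Aut}(X)$ for $i\in\lambda$. Then $\Delta=\{(x^{\alpha_i})_{i\in\lambda}:x\in X\}$ is self-normalizing in $X^\lambda$.

(ii) Let $S$ be nonabelian simple. Every product of diagonals $D\le S^I$ is self-normalizing in $S^I$. For a given partition $\Lambda$, the $S^I$-classes of these $D$ correspond to $\prod_{\lambda}\bigl(\operatorname{Out}(S)^\lambda$ modulo common left multiplication$\bigr)$, and their number is $|\operatorname{Out}(S)|^{|I|-|\Lambda|}$.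

*Proof.* (i) Let $y=(y_i)$ normalize $\Delta$. For $x\in X$ the element $(x^{\alpha_i\operatorname{inn}(y_i)})_i$ is again of the form $(z^{\alpha_i})_i$, so $z=x^{\alpha_i\operatorname{inn}(y_i)\alpha_i^{-1}}$ does not depend on $i$. Thus $\operatorname{inn}(y_i^{\alpha_i^{-1}})$ does not depend on $i$, and since $Z(X)=1$, neither does $t:=y_i^{\alpha_i^{-1}}$. So $y=(t^{\alpha_i})_i\in\Delta$.

(ii) An element $y\in S^I$ normalizing $D$ normalizes $D_\lambda=D\cap S^\lambda$, so its $\lambda$-part lies in $D_\lambda$ by (i). Hence $y\in D$. Next, $D_\lambda$ does not change if all $\alpha_i$ are replaced by $\gamma\alpha_i$ with one $\gamma\in\operatorname{Aut}(S)$. Conversely, if $(\alpha_i)$ and $(\beta_i)$ define the same $D_\lambda$, then for $i,i'\in\lambda$ the map from coordinate $i$ to coordinate $i'$ is $\alpha_i^{-1}\alpha_{i'}=\beta_i^{-1}\beta_{i'}$, so $\alpha_i\beta_i^{-1}$ is independent of $i$. Conjugation by $(y_i)$ replaces $\alpha_i$ by $\alpha_i\operatorname{inn}(y_i)$. Hence the classes of $D_\lambda$ in $S^\lambda$ correspond to $\operatorname{Out}(S)^\lambda$ modulo common left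 multiplication. This action of $\operatorname{Out}(S)$ is free, so there are $|\operatorname{Out}(S)|^{|\lambda|-1}$ classes. Multiply over $\lambda\in\Lambda$. ∎

**Lemma 7.** Let $m\ge1$ be an integer and $a_k=\prod_{i=0}^{k-1}(1-im)$, with $a_0=1$. For all $n\ge1$,
$$\sum_\Lambda m^{\,n-|\Lambda|}a_{|\Lambda|}=1, \tag{5}$$
where $\Lambda$ runs over the set partitions of an $n$-set.

*Proof.* Put $A(y)=\sum_{k\ge0}a_k\frac{y^k}{k!}$ and $B(x)=\sum_{b\ge1}m^{b-1}\frac{x^b}{b!}=\frac{e^{mx}-1}{m}$. Since $\binom{1/m}{k}m^k=\frac{1}{k!}\prod_{i<k}(1-im)$, the binomial series gives $A(y)=(1+my)^{1/m}$. The coefficient of $x^n/n!$ in $B(x)^k$ is the sum, over ordered partitions of an $n$-set into $k$ nonempty blocks, of $\prod m^{|\lambda|-1}=m^{n-k}$; dividing by $k!$ forgets the order. So the coefficient of $x^n/n!$ in $A(B(x))=\sum_k a_kB(x)^k/k!$ is the left side of (5). On the other hand $A(B(x))=(1+e^{mx}-1)^{1/m}=e^x$, all of whose coefficients of $x^n/n!$ are $1$. ∎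

For $m=2$, $n=3$: one block gives $4\cdot a_1=4$; the three partitions of type $2+1$ give $3\cdot2\cdot a_2=-6$; the singletons give $a_3=(-1)(-3)=3$. The sum is $1$.

**Proposition 8.** Let $S=A_5$, let $V$ be solvable, and let $a_n=\prod_{i=0}^{n-1}(1-2i)$. Then $\mu(S^n\times V)=a_n$ if $V$ is nilpotent, and $0$ otherwise. Moreover, for $n\ge1$ the self-normalizing subgroups $Q\le S^n\times V$ with $\mu(Q)\ne0$ are all of the form $D\times C$ with $D$ a product of diagonals for some partition $\Lambda$ of $\{1,\dots,n\}$ and $C$ a Carter subgroup of $V$; if such a $Q$ is proper, or if $V$ is nilpotent, then $\mu(Q)=a_{|\Lambda|}$.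

*Proof.* We induct on $|S^n\times V|$; the factor $V$ is there because the solvable parts of subgroups have to be carried along. The case $n=0$ is Lemma 1. Let $n\ge1$ and let $Q\le S^n\times V$ be self-normalizing.

**Step 1: splitting $Q$ into a diagonal part and a solvable part.** Let $I$ be the set of coordinates at which $Q$ projects onto $S$, and $J$ the complement. The projection $W$ of $Q$ to $S^J\times V$ lies in a product of proper subgroups of $S$ and $V$, all solvable. So $W$ is solvable. The projection $D$ of $Q$ to $S^I$ is subdirect, hence by Lemma 5 a product of diagonals, with $k$ blocks say, and $D\cong S^k$. By Goursat's lemma $D/(Q\cap D)\cong W/(Q\cap W)$. The right side is solvable, and nontrivial quotients of $S^k$ are not. So both quotients are trivial and $Q=D\times W$.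

**Step 2: which $Q$ are self-normalizing.** The normalizer of $D\times W$ is $N_{S^I}(D)\times N_{S^J\times V}(W)=D\times N_{S^J\times V}(W)$ by Lemma 6. So $Q$ is self-normalizing if and only if $W$ is self-normalizing in $S^J\times V$.

**Step 3: eliminating $J$ by the absence of Carter subgroups.** Let $Q$ be proper. Since $Q\cong S^k\times W$, induction gives $\mu(Q)=a_k$ if $W$ is nilpotent and $0$ otherwise. Let $W$ be nilpotent. It is contained in the product of its projections $W_j\le S$ ($j\in J$) and $W_V\le V$, which is nilpotent. As $W$ is self-normalizing, and nilpotent groups have no proper self-normalizing subgroup, $W$ equals this product. Then each $W_j$ is nilpotent and self-normalizing in $S$, which is impossible. So $J=\varnothing$, and $W$ is a Carter subgroup of $V$. If $Q$ is the whole group, then $\Lambda$ consists of singletons, $J=\varnothing$, $W=V$.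

**Step 4: counting and solving for $\mu$.** Conversely, let $C$ be a Carter subgroup of $V$; it exists and is unique up to conjugacy by Carter's theorem. Every $D\times C$ is self-normalizing, and by Lemma 6 these form $2^{n-|\Lambda|}$ classes for each $\Lambda$. If $V$ is nilpotent, then $C=V$, and the whole group is the single member with $|\Lambda|=n$. By (5) with $m=2$ the weights of the proper ones sum to $1-a_n$, so $\mu(S^n\times V)=1-(1-a_n)=a_n$. If $V$ is not nilpotent, all $D\times C$ are proper, their weights sum to $1$ by (5), and $\mu(S^n\times V)=0$. ∎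

## 5. The cyclic shift on $A_5^p$: proof of Theorem 1

Write $G=Y\rtimes\langle t\rangle$ with $Y=S^p$, $S=A_5$, where $t$ acts by the shift $(x_i)^t=(x_{i-1})$, indices modulo $p$. We saw that $G$ is $\pi$-separable, and Lemma 4 applies: $l(G)=p$, and $\mathrm{RHS}(G)$ is determined by $F$. A $Y$-class is $G$-invariant if and only if it is $t$-invariant.

**Step 1: which partitions survive.** By Proposition 8 with $V=1$, only products of diagonals $D$ have nonzero weight, and $\mu(D)=a_{|\Lambda|}$. If $[D]$ is $t$-invariant, then $\Lambda$ is invariant under a $p$-cycle. The blocks are then permuted transitively, so they have equal size dividing $p$: either $\Lambda$ consists of singletons, or it has one block.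

**Step 2: the invariant classes.** For singletons $D=Y$, contributing $a_p$. For one block, the class of $D$ corresponds to $(\bar\alpha_i)\in\operatorname{Out}(S)^p$ modulo common left multiplication, and $t$ shifts the tuple. Invariance means that for some $\gamma\in\operatorname{Out}(S)$ we have $\bar\alpha_{i+1}=\gamma\bar\alpha_i$ for all $i$ modulo $p$. Going once around gives $\gamma^p=1$; as $p$ is odd and $|\operatorname{Out}(S)|=2$, $\gamma=1$. So all $\bar\alpha_i$ are equal. This is exactly one class, contributing $a_1=1$.

**Step 3: the value.** Hence $F=a_p+1$. Since $p-1$ is even,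
$$a_p=\prod_{i=1}^{p-1}(1-2i)=1\cdot3\cdots(2p-3)=(2p-3)!!>0 .$$
By (3), $\mathrm{RHS}(G)=p+(p-\frac1p)(2p-3)!!\ne p=l(G)$. For $p=7$, $11!!=10395$, and $\frac{48}{7}\cdot10395=48\cdot1485=71280$, so $\mathrm{RHS}(G)=71287$. ∎

The mechanism can be seen in miniature for the shift on $A_5^3$ (no counterexample, as $3\in\pi$). Of the four one-block classes one is fixed and three are permuted; the $2+1$ classes, of total weight $-6$, are all moved. The invariant weight is $1+3=4$ and the moved weight is $3-6=-3$. The total is $1$, as (1) demands, but the invariant part is not.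

## 6. Normal $\pi$-complements: pairs (subgroup, class)

We prove Theorem 2(a). Here no normal $\pi$-subgroup stands in the way, and (1) is used for stabilizers instead. Recall the facts needed: Feit–Thompson; Schur–Zassenhaus; the Glauberman–Isaacs correspondence (Glauberman, Canad. J. Math. 20 (1968); Isaacs, Amer. J. Math. 95 (1973)), which says that if $U$ acts on $C$ with $(|U|,|C|)=1$, then the $U$-invariant irreducible characters of $C$ are in bijection with $\operatorname{Irr}(C_C(U))$ (Glauberman's part when $U$ is solvable, Isaacs' part when $|C|$ is odd); and Glauberman's lemma (Isaacs' book, 13.8–13.10), which for such an action says that $\kappa\mapsto\kappa\cap C_C(U)$ is a bijection from the $U$-invariant classes of $C$ onto the classes of $C_C(U)$. In coprime situations one of the two groups is solvable by Feit–Thompson.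

Let $K$ be the normal $\pi$-complement, so $G=K\rtimes P$ with $P$ a $\pi$-group, by Schur–Zassenhaus. Let $\operatorname{Cl}(K)$ be the set of classes of $K$. All $\pi'$-elements of $G$ lie in $K$, so $l(G)$ is the number of $P$-orbits on $\operatorname{Cl}(K)$.

**Step 1: describing the $\pi$-subgroups and the quotients $N_G(Q)/Q$.** Let $Q$ be a $\pi$-subgroup. By Dedekind, $KQ=K(KQ\cap P)$, so $Q$ and $KQ\cap P$ are complements of $K$ in $KQ$, and are conjugate by Schur–Zassenhaus. So $Q$ is conjugate to a subgroup of $P$. If $Q,Q'\le P$ and $Q^{kx}=Q'$ with $k\in K$, $x\in P$, then $Q^x$ and $Q'$ agree modulo $K$; as $P\to G/K$ is an isomorphism, $Q^x=Q'$. So $G$-classes of $\pi$-subgroups correspond to $P$-classes of subgroups of $P$.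

Now let $Q\le P$ and $kx\in N_G(Q)$. The same argument gives $x\in N_P(Q)$, hence $k\in N_K(Q)$. Since $[N_K(Q),Q]\le K\cap Q=1$, we have $N_K(Q)=C_K(Q)=:C$. So $N_G(Q)=C\,N_P(Q)$, and as $Q$ centralizes $C$,
$$N_G(Q)/Q\cong C\rtimes T,\qquad T=N_P(Q)/Q .$$

**Step 2: $k^0(C\rtimes T)$ is the number of regular $T$-orbits on $\operatorname{Irr}(C)$.** Let $\theta\in\operatorname{Irr}(C)$ with stabilizer $T_\theta$. By coprimeness $\theta$ extends to $C\rtimes T_\theta$. By Gallagher and Clifford the irreducible characters of $C\rtimes T$ over $\theta$ correspond to $\beta\in\operatorname{Irr}(T_\theta)$ and have degree $|T:T_\theta|\,\beta(1)\,\theta(1)$. Now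
$$\frac{|C\rtimes T|}{|T:T_\theta|\,\beta(1)\,\theta(1)}=\frac{|C|}{\theta(1)}\cdot\frac{|T_\theta|}{\beta(1)},$$
a $\pi'$-number times a $\pi$-number. So the $\pi$-defect is $0$ if and only if $\beta(1)=|T_\theta|$, i.e. $T_\theta=1$ (as $\beta(1)^2\le|T_\theta|$). Each regular orbit gives one character.

**Step 3: replacing characters by classes.** We show $\operatorname{Irr}(C)\cong\operatorname{Cl}(C)$ as $T$-sets. Let $U\le T$. If $U$ is not solvable, $|U|$ is even by Feit–Thompson, and $|C|$ is odd. So the Glauberman–Isaacs correspondence applies and $U$ fixes exactly $k(C_C(U))$ elements of $\operatorname{Irr}(C)$, where $k$ counts classes. By Glauberman's lemma $U$ also fixes exactly $k(C_C(U))$ elements of $\operatorname{Cl}(C)$. Two finite $T$-sets $\Omega,\Omega'$ with equal fixed point numbers for all $U\le T$ are isomorphic: otherwise choose $U$ of largest order such that the numbers $n_U,n'_U$ of orbits isomorphic to $T/U$ differ. An orbit $T/R$ contains fixed points of $U$ only if $R$ contains a conjugate of $U$. For $|R|>|U|$ the contributions to the two numbers of fixed points agree,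 and $T/U$ itself contains $|N_T(U):U|\ne0$ fixed points; so $n_U=n'_U$, a contradiction.

**Step 4: moving up to classes of $K$.** By Glauberman's lemma for $Q$ acting on $K$, the map $\kappa\mapsto\kappa\cap C$ is a bijection from the $Q$-invariant classes of $K$ onto $\operatorname{Cl}(C)$. It commutes with $N_P(Q)$. Let $P_\kappa$ be the stabilizer of $\kappa$ in $P$. The stabilizer of $\kappa$ in $N_P(Q)$ is $N_{P_\kappa}(Q)$. So by Steps 1–3, $k^0(N_G(Q)/Q)$ is the number of $N_P(Q)$-orbits of those $\kappa\in\operatorname{Cl}(K)$ with $Q\le P_\kappa$ and $N_{P_\kappa}(Q)=Q$.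

**Step 5: double counting with (1).** Sum $\mu(Q)$ over the $P$-orbits of pairs $(Q,\kappa)$ with $Q\le P_\kappa$ self-normalizing in $P_\kappa$. Choosing $Q$ first, up to $P$, and then $\kappa$ up to $N_P(Q)$, the sum is $\mathrm{RHS}(G)$. Choosing $\kappa$ first, up to $P$, and then $Q$ up to $P_\kappa$, it is
$$\sum_{\kappa\ \mathrm{mod}\ P}\ \ \sum_{[Q]:\ Q\le P_\kappa,\ N_{P_\kappa}(Q)=Q}\mu(Q)=\sum_{\kappa\ \mathrm{mod}\ P}1=l(G)$$
by (1) for the group $P_\kappa$. This proves Theorem 2(a). ∎

For $G=S_3=C_3\rtimes C_2$ and $\pi=\{2\}$ the pairs are, up to $P=C_2$: $(C_2,\{1\})$ and $(1,\{c\})$ with $c$ a generator of $C_3$. This is the count $1+1=2$ of Section 2.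

## 7. Carter subgroups outside solvable groups: Theorem 2(b) and three implications of Theorem 3

To treat groups with a normal $\pi$-subgroup we need a replacement for Carter's theorem. We use the following published result, which relies on the classification of finite simple groups.

**Theorem [V]** (Vdovin, *Carter subgroups of finite groups*, Siberian Adv. Math. 19 (2009) 24–74). Any two Carter subgroups of a finite group are conjugate.

Existence is not claimed, and fails for $A_5$. Let $\mathcal C$ be the class of groups all of whose subgroups have Carter subgroups. Solvable groups lie in $\mathcal C$. The group $S_5$ does not, since it contains $A_5$, although $S_5$ itself has a Carter subgroup: its $15$ Sylow $2$-subgroups $D_8$ are self-normalizing.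

**Lemma 9.** Let $Y\trianglelefteq X$.

(i) If $C$ is Carter in $X$, then $CY/Y$ is Carter in $X/Y$. If moreover $X/Y$ is nilpotent, then $CY=X$. Hence $\mathcal C$ is closed under quotients; it is clearly closed under subgroups.

(ii) If $U/Y$ is Carter in $X/Y$ and $C$ is Carter in $U$, then $C$ is Carter in $X$.

(iii) $\mathcal C$ is closed under direct products.

(iv) If $X\in\mathcal C$, then $\mu(X)=1$ if $X$ is nilpotent, and $\mu(X)=0$ otherwise.

*Proof.* (i) Let $g\in N_X(CY)$. Then $C$ and $C^g$ are Carter subgroups of $CY$, so $C^g=C^h$ with $h\in CY$ by [V], and $gh^{-1}\in N_X(C)=C$. So $N_X(CY)=CY$, and $CY/Y$ is nilpotent and self-normalizing. A nilpotent group has no proper self-normalizing subgroup, which gives the second statement. For the third, a subgroup of $X/Y$ is $U/Y$ with $Y\le U\le X$; apply the first statement to $U$.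

(ii) By (i) applied to $U$, $CY=U$. So $N_X(C)$ normalizes $CY=U$, and $N_X(U)=U$. Hence $N_X(C)=N_U(C)=C$.

(iii) Let $Q\le X_1\times X_2$ with $X_1,X_2\in\mathcal C$. Let $H_1$ be Carter in the projection of $Q$ to $X_1$, and $U$ its preimage in $Q$. Let $C_2$ be Carter in the projection of $U$ to $X_2$, and $U'$ its preimage in $U$. Then $U'\le H_1\times C_2$ is nilpotent, so it is its own Carter subgroup. By (ii) $U'$ is Carter in $U$, and by (ii) again $U'$ is Carter in $Q$.

(iv) Induct on $|X|$. For $X$ nilpotent, $\mu(X)=1$. Otherwise, by induction the weights of proper self-normalizing subgroups, which lie in $\mathcal C$, count the classes of Carter subgroups of $X$. There is one since $X\in\mathcal C$, and only one class by [V]. So $\mu(X)=0$. ∎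

**Proof of Theorem 2(b).** Let $M_1\le L$ be as in the definition and let $M=O_\pi(G)\ge M_1$.

**Step 1: passing to $G/M$, where part (a) applies.** The group $LM/M\cong L/(L\cap M)$ is a quotient of $L/M_1$, so it is a $\pi'$-group, and $G/LM$ is a $\pi$-group. So $G/M$ has the normal $\pi$-complement $LM/M$. The $\pi$-subgroups of $G$ lie in $\mathcal C$ by hypothesis. A $\pi$-subgroup of $G/M$ is $R/M$ with $R$ a $\pi$-group, so it lies in $\mathcal C$ too. By Lemma 9(iv), $\mu$ is the indicator of nilpotency on all these groups. By Lemma 3 and part (a),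
$$l(G)=l(G/M)=\sum_R k^0(N_G(R)/R), \tag{6}$$
where $R$ runs over $G$-classes of $\pi$-subgroups $R\ge M$ with $R/M$ nilpotent. We must compare this with $\mathrm{RHS}(G)=\sum_{Q\text{ nilpotent}}k^0(N_G(Q)/Q)$.

**Step 2: which $Q$ contribute to $\mathrm{RHS}(G)$.** Let $Q$ be a nilpotent $\pi$-subgroup with $k^0(N_G(Q)/Q)\ne0$. Since $N_M(Q)=N_G(Q)\cap M$ is normal in $N_G(Q)$, $N_M(Q)Q/Q$ is a normal $\pi$-subgroup of $N_G(Q)/Q$, and Lemma 2 gives $N_M(Q)\le Q$. Put $R=MQ$. By Dedekind $N_R(Q)=N_M(Q)Q=Q$, so $Q$ is Carter in $R$, and $R/M\cong Q/(Q\cap M)$ is nilpotent. This argument uses only $N_M(Q)\le Q$; all other $Q$ contribute $0$.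

**Step 3: the bijection $Q\mapsto MQ$.** It sends $G$-classes of nilpotent $\pi$-subgroups $Q$ with $N_M(Q)\le Q$ to $G$-classes of $R$ as in (6). It is onto: given $R$, a Carter subgroup $Q$ of $R$ exists, $QM=R$ by Lemma 9(i), and $N_M(Q)\le N_R(Q)=Q$. It is one-to-one: if $MQ^g=MQ'$, then $Q^g$ and $Q'$ are Carter in this group and conjugate by [V].

**Step 4: equal summands.** Let $R=MQ$ be as above. Clearly $N_G(Q)\le N_G(R)$. If $g\in N_G(R)$, then $Q^g$ is Carter in $R$, so $Q^g=Q^r$ with $r\in R$ by [V]; hence $N_G(R)=N_G(Q)R$. Also $N_G(Q)\cap R=Q$. So $N_G(R)/R\cong N_G(Q)/Q$, and the two sums agree. ∎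

**Three implications of Theorem 3.** (2)⇒(3): if every $\pi$-group has a Carter subgroup, all $\pi$-groups lie in $\mathcal C$, and Lemma 9(iv) applies. (3)⇒(2): if $\mu$ is the indicator of nilpotency on $\pi$-groups, then (1) for a $\pi$-group $P$ says that $P$ has exactly one class of Carter subgroups. (2)⇒(1) is Theorem 2(b). What remains is this: assuming that (2) fails, construct for any given prime $p\notin\pi$ a counterexample to the formula. The plan is that of Sections 4 and 5, with a minimal group without Carter subgroup in the place of $A_5$. This group need not be simple, so direct powers become fibre products over a nilpotent quotient.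

## 8. A minimal group without Carter subgroup

Assume that some $\pi$-group has no Carter subgroup, and let $P$ be one of minimal order.

**Lemma 10.** All proper subgroups of $P$ lie in $\mathcal C$, and $P\notin\mathcal C$. $P$ is nonsolvable and has a unique minimal normal subgroup $N$. The group $\Gamma=P/N$ is nilpotent, $C_P(N)=1$, and $N=S_1\times\dots\times S_r$ with isomorphic nonabelian simple groups $S_j$ permuted transitively by $P$.

*Proof.* Subgroups of proper subgroups of $P$ are $\pi$-groups of smaller order, so they have Carter subgroups. By Carter's theorem $P$ is not solvable. Let $N$ be a minimal normal subgroup. By minimality $P/N$ has a Carter subgroup $U/N$. If $U<P$, then $U$ has a Carter subgroup, which is Carter in $P$ by Lemma 9(ii), a contradiction. So $U=P$ and $P/N$ is nilpotent. If $N$ were abelian, $P$ would be solvable. If $N'\ne N$ were another minimal normal subgroup, then $N\cap N'=1$ and $P$ would embed in $P/N\times P/N'$, a product of two nilpotent groups by what we just proved, and would be nilpotent. So $N$ is unique. A nonabelian minimal normal subgroup is a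 direct product of isomorphic nonabelian simple groups permuted transitively. Finally, if $C_P(N)\ne1$, this normal subgroup would contain $N$, and $N$ would be abelian. ∎

Let $\rho:P\to\Gamma$ be the projection, and put
$$\mathfrak A=\{\alpha\in\operatorname{Aut}(P):\rho(x^\alpha)=\rho(x)\text{ for all }x\in P\},\quad \operatorname{Inn}_N=\{\operatorname{inn}(s):s\in N\},\quad \mathfrak O=\mathfrak A/\operatorname{Inn}_N,\quad m=|\mathfrak O|.$$
Clearly $\operatorname{Inn}_N\le\mathfrak A$. It is normal: $\alpha^{-1}\operatorname{inn}(s)\alpha=\operatorname{inn}(s^\alpha)$, and $N$ is characteristic. For $P=A_5$ we have $N=P$, $\Gamma=1$, $\mathfrak A=\operatorname{Aut}(A_5)$ and $m=2$.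

Since $1-im$ must be negative for $i\ge1$, we need $m\ge2$. This is the second place where published results based on the classification enter.

**Theorem [K]** (Kondrat'ev, Math. Notes 78 (2005) 338–346). If $S$ is nonabelian simple, $T\in\operatorname{Syl}_2(S)$ and $N_S(T)\ne T$, then $S$ is one of $J_1,J_2,J_3,Suz,HN$, or ${}^2G_2(3^{2n+1})$ with $n\ge1$, or of Lie type in characteristic $2$ (where $N_S(T)$ is a Borel subgroup), or $PSL_n(q),PSU_n(q),PSp_{2n}(q),E_6(q),{}^2E_6(q)$ with $q$ odd.

**Lemma 11.** $m\ge2$.

*Proof.* **Step 1: the case $P>N$, where an inner automorphism does the job.** As $\Gamma\ne1$ is nilpotent, $Z(\Gamma)\ne1$; choose $z\in P\setminus N$ with $\rho(z)\in Z(\Gamma)$. Then $\rho(x^z)=\rho(x)$ for all $x$, so $\operatorname{inn}(z)\in\mathfrak A$. If $\operatorname{inn}(z)=\operatorname{inn}(s)$ with $s\in N$, then $zs^{-1}\in Z(P)\le C_P(N)=1$ and $z\in N$, a contradiction. So $\operatorname{inn}(z)$ is nontrivial in $\mathfrak O$.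

**Step 2: the case $P=N$, by inspection of simple groups.** Now $P=S$ is simple and $m=|\operatorname{Out}(S)|$. Suppose $\operatorname{Out}(S)=1$. A self-normalizing Sylow $2$-subgroup would be a Carter subgroup, so $S$ is on the list in [K]. By the known outer automorphism groups (Gorenstein–Lyons–Solomon, *CFSG* 3, Thm 2.5.12, and the Atlas) the following hold.

* $J_2,J_3,Suz,HN$ have $|\operatorname{Out}|=2$.
* ${}^2G_2(3^{2n+1})$, $n\ge1$, has outer field automorphisms.
* For $q$ odd, $PSL_2(q)$ and $PSp_{2n}(q)$ have diagonal outer automorphisms; $PSL_n(q)$ ($n\ge3$) and $E_6(q)$ have graph automorphisms; $PSU_n(q)$ ($n\ge3$) and ${}^2E_6(q)$ have field automorphisms.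
* In characteristic $2$, untwisted groups over $\mathbb F_q$ with $q>2$ and twisted groups have outer field automorphisms, and the derived groups $Sp_4(2)'$, $G_2(2)'$, ${}^2F_4(2)'$ have nontrivial $\operatorname{Out}$. For the untwisted groups over $\mathbb F_2$ the maximally split torus is trivial, so the Borel subgroup $N_S(T)$ equals $T$, and $T$ is a Carter subgroup of $S$.

All these are excluded, so $S=J_1$. But $J_1$ contains $A_5$, a smaller $\pi$-group without Carter subgroup. This contradicts the minimality of $|P|$. ∎

## 9. Fibre products over $\Gamma$ and their weights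

For a $\pi$-group $V\in\mathcal C$ with an epimorphism $\tau:V\to\Gamma$ and $n\geq 0$ let
$$Y_n(V)=\{(x_1,\dots,x_n,v)\in P^n\times V:\ \rho(x_i)=\tau(v)\text{ for all }i\},\qquad Y_0(V)=V .$$
The map $\tau$ is part of the data, though not of the notation. For $P=A_5$ we have $\Gamma=1$ and $Y_n(V)=A_5^n\times V$, the group of Proposition 8. To see what a fibre product over a nontrivial quotient looks like, take the sign map $S_5\to C_2$ in the place of $\rho$ (not a minimal group, but a fine picture) and $V=C_2$, $\tau=\mathrm{id}$, $n=2$: we get the pairs of permutations of equal sign.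

The projections $p_i:Y_n(V)\to P$ and the projection to $V$ are onto. The kernel of the latter is $N^n$, so $|Y_n(V)|=|N|^n|V|$, and $Y_n(V)$ is a $\pi$-group. For a subset $J$ of the coordinates we write $Y_J(V)$ for the projection of $Y_n(V)$ to $P^J\times V$; it is isomorphic to $Y_{|J|}(V)$.

The next lemma replaces Lemma 5 and Goursat's lemma: subgroups of $Y_n(V)$ are again fibre products of the same kind.

**Lemma 12.** Let $Q\le Y=Y_n(V)$, let $I=\{i:p_i(Q)=P\}$, let $J$ be the complement and $W$ the projection of $Q$ to $P^J\times V$. Then $W\in\mathcal C$. If $I\ne\varnothing$, then the composite $\tau_W:W\to V\xrightarrow{\tau}\Gamma$ is onto, and there are a partition $\Lambda$ of $I$ and $\alpha_i\in\mathfrak A$ ($i\in I$) with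
$$Q=\bigl\{\bigl((x_{\lambda(i)}^{\alpha_i})_{i\in I},w\bigr):\ w\in W,\ x_\lambda\in P\ (\lambda\in\Lambda),\ \rho(x_\lambda)=\tau_W(w)\bigr\}\cong Y_{|\Lambda|}(W), \tag{7}$$
where $\lambda(i)$ is the block containing $i$.

*Proof.* **Step 1: the kernel $E$ of $Q\to W$ is as large as possible at each $i\in I$.** For $j\in J$ the group $p_j(Q)<P$ is in $\mathcal C$, so $W\le\prod_{j\in J}p_j(Q)\times V\in\mathcal C$ by Lemma 9(iii). Let $i\in I$. If $q\in Q$ maps to $w\in W$, then $\tau_W(w)=\rho(p_i(q))$, so $\tau_W$ is onto. Let $E=\ker(Q\to W)$. Its elements have $V$-coordinate $1$, so $E\le N^I$. Now $p_i(E)$ is normal in $p_i(Q)=P$ and contained in the minimal normal subgroup $N$. If $p_i(E)=1$, then $p_i:Q\to P$ would factor through $Q/E\cong W$, so $P$ would be a quotient of a group in $\mathcal C$, contradicting $P\notin\mathcal C$. So $p_i(E)=N$ for all $i\in I$.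

**Step 2: $E$ is a product of diagonals of copies of $N$.** Let $S_{i,j}$ be the $j$-th factor of the $i$-th copy of $N$ and $[r]=\{1,\dots,r\}$. Then $E$ is subdirect in $\prod_{i\in I,\,j\le r}S_{i,j}$. By Lemma 5 it is a product of diagonals for a partition $\Xi$ of $I\times[r]$. As $p_i(E)=N$ is the full product of $r$ factors, no block of $\Xi$ contains two elements of $\{i\}\times[r]$. The group $Q$ normalizes $E$ and permutes the factors $S_{i,j}$, acting on the $i$-th copy of $N$ through $p_i$. So $Q$ acts on $I\times[r]$; it preserves each $\{i\}\times[r]$, is transitive there because $p_i(Q)=P$, and it permutes the blocks of $\Xi$, which are determined by $E$. Consequently, if some block meets both $\{i\}\times[r]$ and $\{i'\}\times[r]$, then every $(i,j)$ shares its block with some $(i',j')$ and vice versa. So "some block meets both" is an equivalence relation on $I$: for transitivity follow the block of one $(i,j)$ to $\{i'\}\times[r]$ and on to $\{i''\}\times[r]$. Let $\Lambda$ be the set of its classes. For $\lambda\in\Lambda$, the set $\lambda\times[r]$ is a union of $r$ blocks of $\Xi$,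 each with exactly one element in each $\{i\}\times[r]$, $i\in\lambda$. Hence
$$E=\prod_{\lambda\in\Lambda}E_\lambda,\qquad E_\lambda=E\cap N^\lambda,\qquad p_i:E_\lambda\to N\ \text{an isomorphism for } i\in\lambda .$$
Fix $i_\lambda\in\lambda$ and write $E_\lambda=\{(s^{\beta_i})_{i\in\lambda}:s\in N\}$ with $\beta_i\in\operatorname{Aut}(N)$, $\beta_{i_\lambda}=1$.

**Step 3: extending the twists from $N$ to $P$.** Let $q\in Q$, $i\in\lambda$, $x=p_{i_\lambda}(q)$, $y=p_i(q)$. As $q$ normalizes $E$ and $N^\lambda$, it normalizes $E_\lambda$. Comparing the coordinates $i_\lambda$ and $i$ of $(s^{\beta_i})^q$ we get $(s^x)^{\beta_i}=(s^{\beta_i})^y$ for all $s\in N$. So $y$ acts on $N$ as $\beta_i^{-1}\,\operatorname{inn}(x)|_N\,\beta_i$. As $C_P(N)=1$, an element of $P$ is determined by its action on $N$; hence $y$ is determined by $x$, and $x$ by $y$. Both projections of $Q$ are onto $P$, so the pairs $(x,y)$ form the graph of an automorphism $\alpha_i$ of $P$, with $y=x^{\alpha_i}$. Both $\rho(x)$ and $\rho(y)$ equal $\tau$ of the $V$-coordinate of $q$. So $\alpha_i\in\mathfrak A$.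

**Step 4: comparing orders.** With $x_\lambda=p_{i_\lambda}(q)$, every $q\in Q$ lies in the set displayed in (7). This set has order $|N|^{|\Lambda|}|W|=|E||W|=|Q|$. So equality holds, and $(x_\lambda)_\lambda$ and $w$ are coordinates giving $Q\cong Y_{|\Lambda|}(W)$. ∎

**Lemma 13.** In Lemma 12 with $I\ne\varnothing$, $Q$ is self-normalizing in $Y$ if and only if $W$ is self-normalizing in $Y_J(V)$.

*Proof.* **Step 1: lifting normalizing elements of $W$.** Let $Q$ be self-normalizing and $w'\in H_0:=N_{Y_J(V)}(W)$. For $w\in H_0$ let $v_w$ be its $V$-coordinate. The set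
$$H=\bigl\{\bigl((x_{\lambda(i)}^{\alpha_i})_{i\in I},w\bigr):\ w\in H_0,\ x_\lambda\in P,\ \rho(x_\lambda)=\tau(v_w)\bigr\}$$
is a subgroup of $Y$, because $\alpha_i\in\mathfrak A$. It projects onto $H_0$, and $Q$ is the preimage of $W\trianglelefteq H_0$ in $H$. So $H\le N_Y(Q)=Q$. An element of $H$ over $w'$ lies in $Q$, whence $w'\in W$.

**Step 2: normalizing elements over $W$.** Let $W$ be self-normalizing and $g\in N_Y(Q)$. The projection of $g$ to $Y_J(V)$ normalizes $W$, so it lies in $W$. Multiplying $g$ by an element of $Q$ we may assume that it is $1$; then $g\in N^I$. So $g$ normalizes $E=Q\cap N^I$ and each $E_\lambda=E\cap N^\lambda$. By Lemma 6(i) with $X=N$, for which $Z(N)=1$, $E_\lambda$ is self-normalizing in $N^\lambda$. Hence $g\in\prod_\lambda E_\lambda=E\le Q$. ∎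

**Proposition 14.** Let $a_n=\prod_{i=0}^{n-1}(1-im)$. Then $\mu(Y_n(V))=a_n$ if $V$ is nilpotent, and $0$ otherwise. Moreover, if $n\ge1$ and $V$ is nilpotent, the self-normalizing subgroups $Q$ of $Y_n(V)$ with $\mu(Q)\ne0$ have $J=\varnothing$ and $W=V$, and satisfy $\mu(Q)=a_{|\Lambda|}$.

*Proof.* Induct on $|Y_n(V)|$. For $n=0$ this is Lemma 9(iv). Let $n\ge1$, $Y=Y_n(V)$.

**Step 1: finding the subgroups of nonzero weight.** $Y$ has the quotient $P$, so by Lemma 9(i) it has no Carter subgroup. Let $Q$ be self-normalizing in $Y$. If $I=\varnothing$, then $Q=W\in\mathcal C$; it is not nilpotent, so $\mu(Q)=0$ by Lemma 9(iv). Let $I\ne\varnothing$ and let $Q$ be proper. By (7) and induction, $\mu(Q)=a_{|\Lambda|}$ if $W$ is nilpotent and $0$ otherwise. If $W$ is nilpotent, it is Carter in $Y_J(V)$ by Lemma 13. If $J\ne\varnothing$, then $P$ is a quotient of $Y_J(V)$ and would have a Carter subgroup by Lemma 9(i). So $J=\varnothing$, and $W$ is a Carter subgroup of $V$. For $Q=Y$ we have $J=\varnothing$, $W=V$ and $|\Lambda|=n$.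

**Step 2: all such data occur.** By [V] we may fix one Carter subgroup $W$ of $V$. Since $V/\ker\tau\cong\Gamma$ is nilpotent, $W$ maps onto $\Gamma$ by Lemma 9(i). For any partition $\Lambda$ of $\{1,\dots,n\}$ and any $\alpha_i\in\mathfrak A$, formula (7) with $J=\varnothing$ defines a subgroup $Q$ with all $p_i(Q)=P$ and with projection $W$ to $V$. It is self-normalizing by Lemma 13, since $Y_\varnothing(V)=V$ and $N_V(W)=W$.

**Step 3: counting classes for given $\Lambda$.** Each class in question contains members with projection exactly $W$. Two of these are $Y$-conjugate if and only if they are conjugate under the preimage of $N_V(W)=W$ in $Y$. This preimage is $Y_n(W)=QN^n$, so its conjugates of $Q$ are the $N^n$-conjugates. Next, $Q$ determines $\Lambda$: coordinates in one block determine each other on $Q$, and for $i\in\lambda\ne\lambda'$ the elements with $w=1$, $x_\lambda=1$ and $x_{\lambda'}\in N$ arbitrary show that coordinate $i$ does not determine those in $\lambda'$. Replacing all $\alpha_i$, $i\in\lambda$, by $\gamma\alpha_i$ with one $\gamma\in\mathfrak A$ does not change $Q$, because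 $\gamma$ preserves the condition $\rho(x_\lambda)=\tau_W(w)$. Conversely $Q$ determines $\alpha_i^{-1}\alpha_{i'}$ for $i,i'\in\lambda$ (the map from coordinate $i$ to coordinate $i'$), hence $(\alpha_i)_{i\in\lambda}$ up to common left multiplication by $\mathfrak A$. Conjugation by $(s_i)\in N^n$ replaces $\alpha_i$ by $\alpha_i\operatorname{inn}(s_i)$. Therefore the classes for given $\Lambda$ correspond to $\prod_\lambda\bigl(\mathfrak O^\lambda$ modulo common left multiplication$\bigr)$, and there are $\prod_\lambda m^{|\lambda|-1}=m^{n-|\Lambda|}$ of them.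

**Step 4: solving for $\mu(Y)$.** If $V$ is nilpotent, then $W=V$, and $Q=Y$ is the only subgroup with $n$ blocks. By (1) and (5), $\mu(Y)=1-(1-a_n)=a_n$, and the last statement holds also for $Q=Y$. If $V$ is not nilpotent, all these $Q$ are proper since $W<V$; their weights sum to $1$ by (5), and $\mu(Y)=0$. ∎

## 10. The shift on $Y_p(\Gamma)$: end of the proof of Theorem 3

Let $p\notin\pi$ be any prime. As $P$ is nonsolvable, $2$ divides $|P|$ by Feit–Thompson, so $2\in\pi$ and $p$ is odd. The group $\Gamma$ is nilpotent, so $\Gamma\in\mathcal C$, and we may form $Y=Y_p(\Gamma)$ with $\tau=\mathrm{id}$. Let $t$ of order $p$ permute the $p$ coordinates in $P$ cyclically and fix the coordinate in $\Gamma$; it preserves $Y$. Put $G=Y\rtimes\langle t\rangle$. Then $Y$ is a normal Hall $\pi$-subgroup of index $p$, so $G$ is $\pi$-separable of $\pi'$-length $\le1$, and Lemma 4 applies.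

**Step 1: the invariant classes.** By Proposition 14 the self-normalizing $Q\le Y$ of nonzero weight have weight $a_{|\Lambda|}$, and their classes are described in Step 3 of its proof, with $W=V=\Gamma$. If the class of $Q$ is $t$-invariant, then $\Lambda$ is invariant under a $p$-cycle, so it consists of singletons or of one block. Singletons give $Q=Y$, contributing $a_p$. For one block, the class corresponds to $(\bar\alpha_i)\in\mathfrak O^p$ modulo common left multiplication, and $t$ shifts the tuple. The class is invariant if and only if there is $\gamma\in\mathfrak O$ with $\bar\alpha_{i+1}=\gamma\bar\alpha_i$ for all $i$ modulo $p$; this forces $\gamma^p=1$. Each class has exactly one representative with $\bar\alpha_1=1$, and the invariant ones are $\bar\alpha_i=\gamma^{i-1}$ with $\gamma^p=1$. So their number is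
$$\nu=|\{\gamma\in\mathfrak O:\gamma^p=1\}|\ge1,$$
and each contributes $a_1=1$.

**Step 2: the sign.** Hence $F=a_p+\nu$ and
$$F-1=a_p+\nu-1\ \ge\ a_p=\prod_{i=1}^{p-1}(1-im)>0,$$
because $m\ge2$ by Lemma 11 makes all $p-1$ factors negative, and $p-1$ is even. By (3), $\mathrm{RHS}(G)=p+(p-\frac1p)(F-1)>p=l(G)$. So (2) fails for $G$. This shows that condition 1 of Theorem 3 implies condition 2, and it gives a counterexample with a normal Hall $\pi$-subgroup of index $p$ for every prime $p\notin\pi$. ∎

For $\pi=\{2,3,5\}$ one may take $P=A_5$, since groups of order less than $60$ are solvable. Then $\Gamma=1$, $m=2$, $Y=A_5^p$, and $\nu=1$ because $p$ is odd: this is the computation of Section 5.
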